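\title{Every dynamical pair over $k(t)$ is quasi-adelic}

\begin{abstract}
Let $k$ be a number field, let $f_t$ be a family of rational maps of degree $d\ge 2$ with coefficients in $k(t)$, and let $c\in k(t)$ be a marked point of positive canonical height over the function field. At every place $v$ of $k$ the orbit of $c$ defines a probability measure $\mu_{f,c,v}$ on the Berkovich parameter line. We prove that the collection of these measures is always quasi-adelic: each $\mu_{f,c,v}$ has a continuous potential, and the distances of these potentials to $\log^+|t|_v$ are summable over all places. The product formula at a parameter where $f_t$ degenerates shows that the potentials have finite and summable radial limits there. The quantization of the masses of the approximating measures, used at two levels of the iteration, turns these limits into continuity and into a bound that is uniform in the place. A refinement gives a two-sided estimate at good places and a criterion for the collection to be adelic.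
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Adelic and quasi-adelic measures}
Let $k$ be a number field and $\mathcal{M}_k$ its set of places. For $v\in\mathcal{M}_k$ let $|\cdot|_v$ be the absolute value that extends the standard absolute value of $\mathbb{Q}_v$, and put $N_v=[k_v:\mathbb{Q}_v]/[k:\mathbb{Q}]$, so that the product formula reads
\[
\sum_{v\in\mathcal{M}_k}N_v\log|x|_v=0\qquad(x\in k^*).
\]
Let $\mathbb{C}_v$ be the completion of an algebraic closure of $k_v$ and let $\mathbb{P}^{1,an}_v$ be the Berkovich projective line over $\mathbb{C}_v$; for archimedean $v$ this is $\mathbb{P}^1(\mathbb{C})$. The standard probability measure $\lambda_v$ on $\mathbb{P}^{1,an}_v$ is the Dirac mass at the Gauss point if $v$ is non-archimedean, and the normalized Haar measure on the unit circle if $v$ is archimedean. The Laplacian $\Delta$ on $\mathbb{P}^{1,an}_v$ is normalized by $\Delta\log^+|t|_v=\lambda_v-\delta_\infty$. Section~\ref{sec:background} recalls these objects.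

A \emph{continuous potential} of a probability measure $\mu_v$ on $\mathbb{P}^{1,an}_v$ is a function $g_v$ on the affine line $\mathbb{A}^{1,an}_v$ such that $\Delta g_v=\mu_v-\delta_\infty$ and $g_v-\log^+|t|_v$ extends to a continuous function on $\mathbb{P}^{1,an}_v$. If it exists, it is unique up to an additive constant. A collection $\mu=\{\mu_v\}_{v\in\mathcal{M}_k}$ of probability measures is
\begin{itemize}
\item \emph{adelic} if every $\mu_v$ has a continuous potential $g_v$, and $g_v=\log^+|t|_v$ (equivalently $\mu_v=\lambda_v$) for all but finitely many $v$;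
\item \emph{quasi-adelic} if every $\mu_v$ has a continuous potential $g_v$, and these can be chosen so that
\begin{equation}\label{eq:qa}
\sum_{v\in\mathcal{M}_k}N_v\sup_{\mathbb{P}^{1,an}_v}\big|g_v-\log^+|t|_v\big|<\infty .
\end{equation}
\end{itemize}
Every adelic measure is quasi-adelic. Condition \eqref{eq:qa} is what one needs in order to attach a height to $\mu$. The Weil height of $x\in k$ is $h(x)=\sum_vN_v\log^+|x|_v$. If \eqref{eq:qa} holds, then $h_\mu(x)=\sum_vN_vg_v(x)$ converges absolutely for every $x\in k$, and $|h_\mu-h|$ is bounded by the sum in \eqref{eq:qa}. In the adelic case $h_\mu$ and $h$ differ at finitely many places; in the quasi-adelic case they may differ at every place, by amounts with a finite total.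

\subsection*{Dynamical pairs}
A nonconstant rational map $r:\mathbb{P}^1\to\mathbb{P}^1$ over $k$ of degree $D$ induces a map of $\mathbb{P}^{1,an}_v$ with local multiplicities $m_r(x)$, and the pull-back $r^*\lambda_v$ is the positive measure of total mass $D$ defined by
\[
\int\varphi\,d(r^*\lambda_v)=\int\Big(\sum_{r(x)=y}m_r(x)\varphi(x)\Big)\,d\lambda_v(y)
\]
for continuous $\varphi$ on $\mathbb{P}^{1,an}_v$.

Let $f=f_t\in k(t)(z)$ be a rational function of degree $d\ge2$ in $z$ and let $c=c(t)\in k(t)$. For $n\ge0$ let $r_n(t)=f_t^n(c(t))$, viewed as a map $\mathbb{P}^1\to\mathbb{P}^1$ of degree $D_n$ in the parameter $t$. The Call--Silverman canonical height of $c$ over the function field $k(t)$ is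
\[
\hat h=\hat h_f(c)=\lim_{n\to\infty}D_n/d^n ,
\]
and $(f,c)$ is a \emph{dynamical pair} if $\hat h>0$. Then $D_n\to\infty$, and it is known that for every $v$ the probability measures $D_n^{-1}r_n^*\lambda_v$, defined for $n$ large, converge weakly on the parameter line $\mathbb{P}^{1,an}_v$ to a probability measure $\mu_{f,c,v}$. The pair is called adelic or quasi-adelic if $\mu_{f,c}=\{\mu_{f,c,v}\}_{v\in\mathcal{M}_k}$ is.

The simplest pairs are adelic. For $f=z^d$ and $c=t$ one has $r_n=t^{d^n}$ and $\mu_{f,c,v}=\lambda_v$ for all $v$. For $f=z^2+t$ and $c=0$, the $r_n$ with $n\ge1$ are monic polynomials of degree $2^{n-1}$ with integer coefficients. At a non-archimedean place this gives $\log^+|r_n|_v=2^{n-1}\log^+|t|_v$, hence $r_n^*\lambda_v=2^{n-1}\lambda_v$ by Lemma~\ref{lem:pullback} below, and $\mu_{f,c,v}$ can differ from $\lambda_v$ only at archimedean places. One might guess that every pair is adelic, since the finitely many coefficients of $f$ and $c$ are units at almost all places. This is false. Let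
\[
g_{\lambda,t}(z)=\frac{\lambda z}{z^2+tz+1}.
\]
The following two results are known.
\begin{enumerate}
\item If $\lambda\in k\setminus\{0\}$ is not a root of unity or is equal to $1$, then $(g_\lambda,1)$ and $(g_\lambda,-1)$ are quasi-adelic but not adelic.
\item Let $\lambda\ne1$ be a primitive root of unity in $k$, and let $c\in k(t)$ be such that $0$ and $\infty$ are not in the forward orbit of $c(\infty)$ under $f_\infty(z)=z/(z^2+1)$. Then $(g_\lambda,c)$ is quasi-adelic. If moreover $c(\infty)$ is not preperiodic for $f_\infty$, then $(g_\lambda,c)$ is not adelic.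
\end{enumerate}
This leads to the question, posed in \cite{QA}, whether all dynamical pairs are quasi-adelic. The answer cannot come from an argument at one place: in Section~\ref{sec:example} we shall see that the same construction over $\mathbb{C}$, for the pair $(g_\lambda,1)$ and suitable $\lambda$ of modulus $1$, produces a measure without continuous potential. Over a number field the answer is yes.

\begin{theorem}\label{thm:main}
Let $k$ be a number field and $(f,c)$ a dynamical pair over $k(t)$. Then for every $v\in\mathcal{M}_k$ the measure $\mu_{f,c,v}$ has a continuous potential $g_v$, and the $g_v$ can be chosen with $\sum_vN_v\sup|g_v-\log^+|t|_v|<\infty$. Thus every dynamical pair is quasi-adelic.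
\end{theorem}

A refinement, Theorem~\ref{thm:refined}, determines $\sup|g_v-\log^+|t|_v|$ at almost all places, up to a factor independent of $v$, from the values of $g_v-\log^+|t|_v$ at finitely many points, and characterizes the adelic pairs.

\subsection*{Outline of the proof}
In Section~\ref{sec:lifts} we write down continuous potentials for the measures $r_n^*\lambda_v$ and show that, divided by $d^n$, they converge locally uniformly outside the finite set $S$ of parameters at which a homogeneous lift of $f_t$ degenerates. Near $\tau\in S$, in a coordinate $s$ that vanishes at $\tau$, the $n$-th function $H_n$ is within $O(d^{-n}\log(1/|s|))$ of the limit $H$. This bound says nothing at $s=0$, and the whole problem is to control $H$ as $s\to0$. Two things can go wrong, and Section~\ref{sec:example} shows both on examples: $H$ may tend to $-\infty$, or it may have a finite radial limit and still have deep, narrow wells that accumulate at $\tau$. The first is excluded in Section~\ref{sec:product} by the product formula. The functions $H_n$ are subharmonic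 and bounded above at every place, and the sum of the values $H_n(0)$ over all places is nonnegative; so the radial limits are finite and summable. The second is excluded place by place in Sections~\ref{sec:nonarch} and~\ref{sec:arch}. The slopes of $H_n$ are multiples of $d^{-n}$, exactly at non-archimedean places and in a weaker sense at archimedean ones, and a comparison of $H_n$ with $H_{n+b}$ for a bounded $b$ leaves no room for a deep well. Section~\ref{sec:proof} assembles the proof.

Throughout, $\|\cdot\|_v$ is the maximum norm on $\mathbb{C}_v^2$, and the index $v$ is dropped in statements about a single place.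

\section{Potential theory on the projective line}\label{sec:background}

\subsection*{Archimedean places}
Here $\Delta$ is $\frac1{2\pi}(\partial_x^2+\partial_y^2)\,dx\,dy$ in any holomorphic coordinate $x+iy$, in the sense of distributions. An integrable function on $\mathbb{P}^1(\mathbb{C})$ with $\Delta\phi=0$ is constant almost everywhere.

\subsection*{Non-archimedean places}
A point $x$ of $\mathbb{A}^{1,an}_v$ is a multiplicative seminorm $P\mapsto|P|_x$ on $\mathbb{C}_v[t]$ that extends $|\cdot|_v$; the topology is the weakest one for which all maps $x\mapsto|P|_x$ are continuous, and $\mathbb{P}^{1,an}_v=\mathbb{A}^{1,an}_v\cup\{\infty\}$ is the one-point compactification. The points of $\mathbb{P}^1(\mathbb{C}_v)$, where $a\in\mathbb{C}_v$ stands for $P\mapsto|P(a)|$, are the points of \emph{type I}. For $a\in\mathbb{C}_v$ and $\rho>0$ let $D(a,\rho)=\{s\in\mathbb{C}_v:|s-a|\le\rho\}$, and let $\zeta_{a,\rho}$ be the seminorm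
\begin{equation}\label{eq:gauss}
\Big|\sum_j\alpha_j(t-a)^j\Big|_{\zeta_{a,\rho}}=\max_j|\alpha_j|\rho^j=\sup_{D(a,\rho)}\Big|\sum_j\alpha_j(t-a)^j\Big| .
\end{equation}
The second equality is the maximum principle when $\rho\in|\mathbb{C}_v^*|$, and it follows for all $\rho$ because $|\mathbb{C}_v^*|$ is dense in $(0,\infty)$ and the middle term is continuous in $\rho$. The points $\zeta_{a,\rho}$ are those of \emph{types II and III}; they form a set $\mathbb{H}$, and $\zeta=\zeta_{0,1}$ is the \emph{Gauss point}. We use the following standard facts.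
\begin{itemize}
\item[(B1)] Type I points are dense in $\mathbb{P}^{1,an}_v$. Hence an inequality between continuous functions on an open set holds as soon as it holds at type I points.
\item[(B2)] The group $GL_2(\mathbb{C}_v)$ acts by homeomorphisms, and if $s$ is an affine coordinate vanishing at a type I point $\tau$, the sets $\{|s|<\rho\}$ form a neighborhood base of $\tau$.
\item[(B3)] $\mathbb{H}$ is a metric tree, in which $\zeta_{a,\rho}$ and $\zeta_{a,\rho'}$ are at distance $|\log(\rho/\rho')|$. For each finite subtree $\Gamma\subset\mathbb{H}$ there is a continuous retraction $\mathrm{ret}_\Gamma:\mathbb{P}^{1,an}_v\to\Gamma$, which sends a point to the first point of $\Gamma$ on the path from it to $\Gamma$.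
\end{itemize}
For a continuous piecewise linear function $\xi$ on a finite subtree $\Gamma$, let $\Delta_\Gamma\xi$ be the finitely supported measure whose mass at a point is the sum of the outgoing slopes of $\xi$ there. The Laplacian of a function $\phi$ is defined through the restrictions of $\phi$ to finite subtrees, so it depends only on the values of $\phi$ on $\mathbb{H}$: the equation $\Delta\phi=\sigma$, for a signed measure $\sigma$ on $\mathbb{P}^{1,an}_v$, means that $(\mathrm{ret}_\Gamma)_*\sigma$ is the Laplacian of the continuous function $\phi|_\Gamma$ for every $\Gamma$, that is,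
\begin{equation}\label{eq:weaklap}
\int\xi\circ\mathrm{ret}_\Gamma\,d\sigma=\int_\Gamma\phi\,d(\Delta_\Gamma\xi)\qquad\text{for all $\Gamma$ and all piecewise linear $\xi$ on $\Gamma$.}
\end{equation}
The sign agrees with our normalization: $\log^+|t|$ has slope $1$ along the path from $\zeta$ to $\infty$ and is locally constant off this path, so its Laplacian is $\delta_\zeta-\delta_\infty$. If $\Delta\phi=0$, then taking for $\Gamma$ the segment $[\zeta,y]$ and for $\xi$ the distance to $\zeta$ gives $\phi(\zeta)-\phi(y)=0$, so $\phi$ is constant on $\mathbb{H}$.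

\subsection*{Two lemmas valid at every place}
Two more standard facts hold at all places. For a nonzero polynomial $P$, the measure $\Delta\log|P|$ is the divisor of zeros of $P$ minus $(\deg P)\delta_\infty$. For a nonconstant rational map $r$, the Laplacian commutes with pull-back, and in particular $\Delta\log^+|r|=r^*\lambda_v-r^*\delta_\infty$, where $r^*\delta_\infty$ is the divisor of poles of $r$.

Let $T=(T_0,T_1)$ be homogeneous coordinates on the parameter line, $t=T_0/T_1$. An expression that is homogeneous of degree $0$ in $T$, such as $|P(T)|/\|T\|^D$ for a form $P$ of degree $D$, defines a function on $\mathbb{P}^{1,an}_v$: take $T=(t,1)$ on the affine line and $T=(1,1/t)$ near $\infty$. Two forms are \emph{coprime} if they have no common zero in $\mathbb{P}^1$.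

\begin{lemma}\label{lem:pullback}
Let $P,Q$ be coprime forms of degree $D$. Then $\phi=\log\|(P,Q)(T)\|-D\log\|T\|$ is a continuous real function on $\mathbb{P}^{1,an}_v$. If $D\ge1$ and $r=P/Q$, then $\Delta\phi=r^*\lambda_v-D\lambda_v$.
\end{lemma}

\begin{proof}
The function $\max(|P|,|Q|)/\|T\|^D$ is continuous. A nonzero polynomial vanishes only at type I points, and $P,Q$ have no common zero, so it is positive everywhere. With $T=(t,1)$ we have $\phi=\log^+|r|+\log|Q(t,1)|-D\log^+|t|$. The divisor $r^*\delta_\infty$ is the divisor of zeros of the form $Q$. It consists of the zeros of the polynomial $Q(t,1)$ and of $\infty$ with multiplicity $D-\deg Q(t,1)$, so $\Delta\log|Q(t,1)|=r^*\delta_\infty-D\delta_\infty$. Adding the three Laplacians gives $(r^*\lambda_v-r^*\delta_\infty)+(r^*\delta_\infty-D\delta_\infty)-D(\lambda_v-\delta_\infty)$.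
\end{proof}

\begin{lemma}\label{lem:limit}
Let $\psi_n,\psi$ be continuous functions on $\mathbb{P}^{1,an}_v$ with $\Delta\psi_n=\mu_n-\lambda_v$, where the $\mu_n$ are probability measures converging weakly to $\mu$. Assume that $\psi_n\to\psi$ in $L^1$ for a smooth area form if $v$ is archimedean, and pointwise on $\mathbb{H}$ if $v$ is non-archimedean. Then $\Delta\psi=\mu-\lambda_v$.
\end{lemma}

\begin{proof}
If $v$ is archimedean and $\xi$ is a smooth function, let $n\to\infty$ in $\int\xi\,d(\mu_n-\lambda_v)=\int\psi_n\,\Delta\xi$. If $v$ is non-archimedean, let $n\to\infty$ in \eqref{eq:weaklap} for $\phi=\psi_n$ and $\sigma=\mu_n-\lambda_v$. The left side converges to $\int\xi\circ\mathrm{ret}_\Gamma\,d(\mu-\lambda_v)$ because $\xi\circ\mathrm{ret}_\Gamma$ is continuous by (B3). The right side is a fixed linear combination of values of $\psi_n$ at finitely many points of $\mathbb{H}$, so it converges to $\int_\Gamma\psi\,d(\Delta_\Gamma\xi)$.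
\end{proof}

\section{Lifts, and convergence away from the bad parameters}\label{sec:lifts}

\subsection*{Enlarging the field}
We want the parameters at which $f_t$ degenerates to be rational over $k$, because the product formula will be applied at them.

\begin{lemma}\label{lem:extension}
Let $k'/k$ be a finite extension. If $(f,c)$ is quasi-adelic over $k'$, it is quasi-adelic over $k$. It is adelic over $k'$ if and only if it is adelic over $k$.
\end{lemma}

\begin{proof}
For $w\mid v$ there is an isometric isomorphism $\mathbb{C}_w\cong\mathbb{C}_v$ over $k_v$. Since the $r_n$ are defined over $k$, it identifies $\mu_{f,c,w}$ with $\mu_{f,c,v}$, as well as $\lambda_w$ with $\lambda_v$, and it transports continuous potentials. This gives the second assertion, because every $v$ has at least one and finitely many $w$ above it. For the first, let $g_v$ be the potential $g_w$, $w\mid v$, with the smallest value of $\sup|g_w-\log^+|t||$. From $\sum_{w\mid v}[k'_w:k_v]=[k':k]$ we get $\sum_{w\mid v}N_w=N_v$, hence $N_v\sup|g_v-\log^+|t||\le\sum_{w\mid v}N_w\sup|g_w-\log^+|t||$.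 Now sum over $v$.
\end{proof}

\subsection*{Homogeneous lifts}
Write $f=F_1/F_2$, where $F_T=(F_1,F_2)$ is a pair of forms of degree $d$ in $(X,Y)$ whose coefficients are forms in $T$ over $k$ of one common degree $M$. The resultant $\mathcal{R}(T)$ of $F_1,F_2$ with respect to $(X,Y)$ is the determinant of the $2d\times2d$ Sylvester matrix. It is a form of degree $2dM$ in $T$, nonzero because $f$ has degree $d$. After enlarging $k$ we can write
\[
\mathcal{R}=\mathcal{R}_0\prod_i\ell_i^{e_i},\qquad \mathcal{R}_0\in k^*,\quad e_i\ge1,\quad \sum_ie_i=2dM,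
\]
with pairwise non-proportional linear forms $\ell_i$ over $k$. Their zeros $\tau_i\in\mathbb{P}^1(k)$ are the \emph{bad parameters}, and $S=\{\tau_i\}$. The adjugate of the Sylvester matrix gives
\begin{equation}\label{eq:sylvester}
\mathcal{R}\,X^{2d-1}=A_1F_1+A_2F_2,\qquad \mathcal{R}\,Y^{2d-1}=A_1'F_1+A_2'F_2,
\end{equation}
where $A_j,A_j'$ are forms of degree $d-1$ in $(X,Y)$ whose coefficients are polynomials over $\mathbb{Z}$, homogeneous of degree $2d-1$, in the coefficients of $F$. In particular these coefficients are forms of degree $(2d-1)M$ in $T$.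

Write $c=P_0/Q_0$ with coprime forms of degree $D_0$, and suppose that $r_n=P_n/Q_n$ with coprime forms of degree $D_n$. (If $r_n$ is the constant $\infty$, then $Q_n=0$ and $P_n$ is a nonzero constant; nothing below changes.) Substituting $(X,Y)=(P_n,Q_n)$ in \eqref{eq:sylvester} shows that $F_T(P_n,Q_n)\ne0$ and that the greatest common divisor of its two components divides $\mathcal{R}P_n^{2d-1}$ and $\mathcal{R}Q_n^{2d-1}$, hence divides $\mathcal{R}$. So there are integers $\epsilon_{n,i}$ and coprime forms $P_{n+1},Q_{n+1}$ with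
\begin{equation}\label{eq:recursion}
F_T(P_n,Q_n)=\prod_i\ell_i^{\epsilon_{n,i}}\cdot(P_{n+1},Q_{n+1}),\qquad 0\le\epsilon_{n,i}\le e_i .
\end{equation}
This fixes $(P_n,Q_n)$ for all $n$, including the constant factor, with $r_n=P_n/Q_n$ and $D_{n+1}=dD_n+M-\sum_i\epsilon_{n,i}$. Since $|M-\sum_i\epsilon_{n,i}|\le2dM$ and $\sum_{j>n}d^{-j}\le d^{-n}$,
\begin{equation}\label{eq:degrees}
|D_l/d^l-D_n/d^n|\le2dM\,d^{-n}\qquad(l\ge n\ge0).
\end{equation}

\subsection*{The functions $\Phi_n$ and their limit}
For each place $v$ put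
\[
\Phi_n=\Phi_{n,v}=d^{-n}\big(\log\|(P_n,Q_n)(T)\|_v-D_n\log\|T\|_v\big),\qquad \chi_i=-\log\frac{|\ell_i(T)|_v}{\|T\|_v}.
\]
By Lemma~\ref{lem:pullback}, $\Phi_n$ is continuous on $\mathbb{P}^{1,an}_v$ and $d^n\Phi_n$ is a potential for $r_n^*\lambda_v-D_n\lambda_v$. The function $\chi_i$ is continuous off $\tau_i$ and has a logarithmic pole at $\tau_i$.

\begin{lemma}\label{lem:offS}
For every $v$ there is a constant $C_v\ge0$ such that, with $E_v=C_v+\sum_ie_i|\chi_i|$,
\begin{equation}\label{eq:cauchy}
|\Phi_l-\Phi_n|\le d^{-n}E_v\qquad\text{on }\mathbb{P}^{1,an}_v\setminus S\qquad(l\ge n\ge0).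
\end{equation}
Hence $\Phi_n$ converges locally uniformly on $\mathbb{P}^{1,an}_v\setminus S$ to a continuous function $\Phi=\Phi_v$, and $|\Phi-\Phi_n|\le d^{-n}E_v$. One may take $C_v=0$ if $v$ is non-archimedean, the coefficients of $F$ are $v$-integral and $|\mathcal{R}_0|_v=1$.
\end{lemma}

\begin{proof}
By (B1) it suffices to work at type I points. Each component of $F_T(X,Y)$ is a fixed linear combination of monomials of degree $M$ in $T$ and degree $d$ in $(X,Y)$, so $\|F_T(X,Y)\|\le e^{C}\|T\|^M\|(X,Y)\|^d$ for some constant $C$. The same estimate for the $A_j,A_j'$ in \eqref{eq:sylvester} gives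
\[
|\mathcal{R}(T)|\,\|(X,Y)\|^{2d-1}\le e^{C}\|T\|^{(2d-1)M}\|(X,Y)\|^{d-1}\|F_T(X,Y)\|,
\]
and $|\mathcal{R}(T)|=|\mathcal{R}_0|\,\|T\|^{2dM}e^{-\sum_ie_i\chi_i}$. Together, for a suitable $C_v$,
\[
-\sum_ie_i\chi_i-C_v\ \le\ \log\|F_T(X,Y)\|-d\log\|(X,Y)\|-M\log\|T\|\ \le\ C_v .
\]
Under the integrality assumptions the ultrametric inequality gives both estimates with $C=0$, hence $C_v=0$. Let $\theta_n$ be the middle term for $(X,Y)=(P_n,Q_n)(T)$. By \eqref{eq:recursion} and the formula for $D_{n+1}$,
\[
d^{n+1}(\Phi_{n+1}-\Phi_n)=\theta_n+\sum_i\epsilon_{n,i}\chi_i .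
\]
The right side lies between $-C_v-\sum_i(e_i-\epsilon_{n,i})\chi_i$ and $C_v+\sum_i\epsilon_{n,i}\chi_i$, so its absolute value is at most $E_v$. Summing and using $\sum_{j>n}d^{-j}\le d^{-n}$ proves \eqref{eq:cauchy}; the rest follows since $E_v$ is locally bounded off $S$.
\end{proof}

The candidate for the potential of $\mu_{f,c,v}$ is $g_v=\log^+|t|_v+\Phi_v/\hat h$. We have to show that $\Phi_v$ extends continuously to $S$ and that $\sum_vN_v\sup|\Phi_v|<\infty$.

\subsection*{Local coordinates at a bad parameter}
Near $\tau_i$ it is better to replace $\Phi_n$ by the logarithm of the norm of a pair of polynomials: such a function is subharmonic, and its value at $\tau_i$ comes from a vector in $k^2$. For each $i$ choose a linear form $\ell_i'$ over $k$ not proportional to $\ell_i$. Let $\gamma_i\in GL_2(k)$ be the map $T\mapsto(\ell_i,\ell_i')$ and put $s=s_i=\ell_i/\ell_i'$, so that $\tau_i$ is the point $s=0$. Write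
\[
P_n=\ell_i'^{\,D_n}p_n(s),\qquad Q_n=\ell_i'^{\,D_n}q_n(s),\qquad p_n,q_n\in k[s];
\]
the polynomials $p_n,q_n$ have no common zero. Define
\[
H_n=H_{n,v}^{(i)}=\begin{cases}d^{-n}\log\max(|p_n|_v,|q_n|_v)&\text{for $v$ non-archimedean,}\\[2pt] d^{-n}\cdot\frac12\log(|p_n|_v^2+|q_n|_v^2)&\text{for $v$ archimedean.}\end{cases}
\]
The Euclidean norm makes $H_n$ smooth at archimedean places. With $\kappa_i=\log\|T\|_v-\log|\ell_i'(T)|_v$, which is continuous on the affine $s$-line,
\begin{equation}\label{eq:HPhi}
0\le H_n-\Phi_n-\frac{D_n}{d^n}\kappa_i\le d^{-n}\cdot\tfrac12\log2,\qquad \chi_i=\log\frac1{|s|}+\kappa_i ,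
\end{equation}
and the first quantity is $0$ if $v$ is non-archimedean. So $H_n\to H:=\Phi+\hat h\kappa_i$ off $S$.

Choose $R=R_{v,i}\in(0,\frac12]$ such that no $\tau_j$ with $j\ne i$ lies in $\{|s|\le R\}$. On this set $\kappa_i$ and the $\chi_j$, $j\ne i$, are bounded, and $\log\frac1{|s|}\ge\log2$ absorbs constants. By \eqref{eq:degrees}, \eqref{eq:cauchy} and \eqref{eq:HPhi} there is $C=C_{v,i}$ with
\begin{equation}\label{eq:local}
|H_l(s)-H_n(s)|\le d^{-n}C\log\tfrac1{|s|}\qquad(0<|s|\le R,\ l\ge n\ge0).
\end{equation}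

\subsection*{Good places}
For summability we need these estimates with constants that do not depend on $v$. Let $\mathcal{O}_v$ be the valuation ring of $k_v$. A non-archimedean place $v$ is \emph{good} if
\begin{itemize}
\item the coefficients of $F$, $P_0$, $Q_0$ are $v$-integral;
\item $\mathcal{R}_0$ and $\mathrm{Res}(P_0,Q_0)$ are $v$-units (if $D_0=0$, the second condition is replaced by $\max(|P_0|_v,|Q_0|_v)=1$);
\item $\gamma_i\in GL_2(\mathcal{O}_v)$ for all $i$, and $\det(\ell_i,\ell_j)$ is a $v$-unit for $i\ne j$.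
\end{itemize}
These are conditions of integrality on finitely many elements of $k$, so all but finitely many places are good.

\begin{lemma}\label{lem:good}
Let $v$ be good. On $\{|s_i|<1\}$ one has $\kappa_i=0$, so $H_n=\Phi_n$ and $H=\Phi$, and
\begin{equation}\label{eq:goodlocal}
H_0=0,\qquad |H_l-H_n|\le d^{-n}e_i\log\tfrac1{|s_i|}\qquad(0<|s_i|<1,\ l\ge n\ge0).
\end{equation}
Outside the union of the discs $\{|s_i|<1\}$ one has $\Phi_{n,v}=\Phi_v=0$ for all $n$.
\end{lemma}

\begin{proof}
We have $C_v=0$ by Lemma~\ref{lem:offS}. Also $\Phi_0=0$: integrality gives $\|(P_0,Q_0)(T)\|\le\|T\|^{D_0}$, and the analog of \eqref{eq:sylvester} for the pair $P_0,Q_0$, whose resultant is a unit, gives the reverse inequality. Since $\gamma_i$ and $\gamma_i^{-1}$ are integral, $\max(|\ell_i|,|\ell_i'|)=\|T\|$. If $|s_i|\ge1$, then $\|T\|=|\ell_i|$ and $\chi_i=0$. Outside all the discs this gives $E_v=0$, hence $\Phi_n=\Phi=\Phi_0=0$ by \eqref{eq:cauchy}. If $|s_i|<1$, then $\|T\|=|\ell_i'|$, so $\kappa_i=0$ and $\chi_i=\log\frac1{|s_i|}$. For $j\ne i$ write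 $\ell_j=\alpha\ell_i+\beta\ell_i'$ with $\alpha,\beta\in\mathcal{O}_v$. Then $\det(\ell_i,\ell_j)=\beta\det\gamma_i$, so $|\beta|=1$, and $|\alpha\ell_i|<|\ell_i'|$ gives $|\ell_j|=|\ell_i'|=\|T\|$, that is, $\chi_j=0$. Thus $E_v=e_i\log\frac1{|s_i|}$ on this disc, and \eqref{eq:goodlocal} is \eqref{eq:cauchy}.
\end{proof}

\section{What can happen at a bad parameter}\label{sec:example}

\subsection*{The pair $(g_\lambda,1)$}
Let $\lambda\neq0$ be equal to $1$ or not a root of unity. Take
\[
F_T=(\lambda T_1XY,\ T_1X^2+T_0XY+T_1Y^2),\qquad (P_0,Q_0)=(1,1).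
\]
Here $d=2$, $M=1$ and $\mathcal{R}=\pm(\lambda T_1)^2F_2(0,1)F_2(1,0)=\pm\lambda^2T_1^4$. The only bad parameter is $t=\infty$, with $\ell=T_1$; we take $\ell'=T_0$ and $s=1/t$. Then $\kappa=\log\max(1,|s|)$ vanishes for $|s|\le1$ at every place, so $H=\Phi$ on $0<|s|\le1$. In the coordinate $s$ the lift acts by $(p,q)\mapsto(\lambda spq,\ sp^2+pq+sq^2)$, so $(p_1,q_1)=(\lambda s,1+2s)$. If $p_n=s\tilde p_n$, the image of $(p_n,q_n)$ is divisible by $s$, and the quotient is $(s\tilde p_{n+1},q_{n+1})$ with
\begin{equation}\label{eq:exrec}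
\tilde p_{n+1}=\lambda\tilde p_nq_n,\qquad q_{n+1}=q_n(\tilde p_n+q_n)+s^2\tilde p_n^{\,2}.
\end{equation}
Put $\alpha_n=\tilde p_n(0)$, $\beta_n=q_n(0)$ and $\sigma_n=\lambda\beta_n/\alpha_n$. Then $\alpha_1=\lambda$, $\sigma_1=1$, and \eqref{eq:exrec} at $s=0$ gives $\sigma_{n+1}=1+\sigma_n/\lambda$ and $\alpha_{n+1}=\sigma_n\alpha_n^2$. Thus
\[
\sigma_n=1+\lambda^{-1}+\dots+\lambda^{-(n-1)},
\]
which is nonzero for all $n$ exactly because $\lambda$ is $1$ or not a root of unity. Hence $\beta_n\ne0$, no further power of $s$ cancels, $D_n=2^{n-1}$ for $n\ge1$, and $\hat h=\frac12$.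

Consider a place with $|\lambda|=1$. There $|\sigma_j|\le j$, so $\Lambda=\sum_{j\ge1}2^{-j-1}\log|\sigma_j|$ is a well-defined element of $[-\infty,\infty)$. From $\alpha_{n+1}=\sigma_n\alpha_n^2$ we get $2^{-n}\log|\alpha_n|=\sum_{j<n}2^{-j-1}\log|\sigma_j|$, and since $p_n(0)=0$,
\begin{equation}\label{eq:exvalue}
H_n(0)=2^{-n}\log|\beta_n|=2^{-n}\log|\sigma_n|+\sum_{j<n}2^{-j-1}\log|\sigma_j| .
\end{equation}
Moreover
\begin{equation}\label{eq:exupper}
\limsup_{s\to0}H(s)\le\Lambda .
\end{equation}
Indeed, let $M_n(\rho)$ be the supremum of $\max(|\tilde p_n|,|q_n|)$ on $|s|\le\rho\le1$. By \eqref{eq:exrec}, $M_{n+1}\le3M_n^2$, so $2^{-n}\log(3M_n)$ is nonincreasing in $n$. As $H_l\le2^{-l}\log(3M_l(\rho))$ on $|s|\le\rho$, we get $H\le2^{-N}\log(3M_N(\rho))$ on $0<|s|\le\rho$ for every $N$. When $\rho\to0$, $M_N(\rho)$ tends to $\max(|\alpha_N|,|\beta_N|)\le N|\alpha_N|$. Letting $N\to\infty$ gives \eqref{eq:exupper}.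

\subsection*{The case $\lambda=1$: the product formula at work}
Let $k=\mathbb{Q}$ and $\lambda=1$. Every prime is a good place, $\sigma_j=j$, and $(\alpha_n,\beta_n)$ begins with $(1,1),(1,2),(2,6),(12,48)$. Since $|\log|n|_v|\le\log n$, formula \eqref{eq:exvalue} shows that $H_{n,v}(0)\to\Lambda_v=\sum_j2^{-j-1}\log|j|_v$ at every place. At a prime $p$ all terms are $\le0$ and the term $j=p$ gives $\Lambda_p\le-2^{-p-1}\log p<0$. By \eqref{eq:exupper}, $\Phi_p$ is not identically zero for any $p$. On the other hand
\[
\sum_p|\Lambda_p|=\sum_j2^{-j-1}\sum_p\log\frac1{|j|_p}=\sum_j2^{-j-1}\log j=\Lambda_\infty<\infty .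
\]
The summability can be seen without knowing the $\sigma_j$. The number $\beta_n$ is a nonzero rational, so $\sum_vH_{n,v}(0)=0$. At each prime $H_{n,p}(0)\le0$, because the $q_n$ have integer coefficients. At the archimedean place $H_{n,\infty}(0)\le2^{-1}\log(3M_1(1))$. Hence $\sum_p|H_{n,p}(0)|$ is bounded independently of $n$: upper bounds at all places, together with the product formula, give a lower bound at each place and a bound for the sum. Section~\ref{sec:product} carries out this argument in general.

\subsection*{Over $\mathbb{C}$ the limit can be $-\infty$}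
Section~\ref{sec:lifts}, read at one place, uses only a complete valued field, so it applies to $(g_\lambda,1)$ over $\mathbb{C}$. For each $J$, the set of $\lambda$ on the unit circle such that $|\lambda^j-1|<e^{-2^j}$ for some $j\ge J$ is open, and it is dense because it contains all roots of unity. By the Baire category theorem the intersection of these sets over all $J$ is uncountable, so it contains a $\lambda$ that is not a root of unity. For this $\lambda$, with $|\sigma_j|=|\lambda^j-1|/|\lambda-1|$, infinitely many terms of $\Lambda$ are at most $-\frac14$, so $\Lambda=-\infty$, and $\Phi(t)\to-\infty$ as $t\to\infty$ by \eqref{eq:exupper}. By \eqref{eq:cauchy} the functions $2\Phi_n=(2^n/D_n)\Phi_n$ converge in $L^1$ to $2\Phi$, so the measures $D_n^{-1}r_n^*$(Haar measure) converge to the measure $\delta_\infty+\Delta(\log^+|t|+2\Phi)$. A continuous potential of it would differ from $\log^+|t|+2\Phi$ by a constant, which is impossible since $\Phi$ is unbounded. So Theorem~\ref{thm:main} needs the arithmetic of $k$. For $\lambda\in k$ the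 product formula for $\sigma_j$, with the trivial bounds $|\sigma_j|_w\le j\max(1,|\lambda^{-1}|_w)^{j}$ at archimedean $w$ and $|\sigma_j|_w\le\max(1,|\lambda^{-1}|_w)^{j}$ at the other places, gives $\log|\sigma_j|_v\ge-O(j)$, so that $\Lambda$ is finite.

\subsection*{Wells}
A finite radial limit does not imply continuity for a general subharmonic function. On the unit disc of $\mathbb{C}_p$ let
\[
G(s)=\sum_{j\ge1}p^{-j}\log\max\big(|s-p^j|,\ e^{-p^j}\big),
\]
and note that $e^{-p^j}<p^{-j}=|p^j|$. The values $G(\zeta_{0,\rho})=\sum_jp^{-j}\log\max(\rho,p^{-j})$ decrease, as $\rho\to0$, to the finite number $G(0)=-\log p\sum_jjp^{-j}$. But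
\[
G(p^i)=-1+\sum_{j\ne i}p^{-j}\log\max(p^{-i},p^{-j})\longrightarrow G(0)-1\qquad(i\to\infty).
\]
Along the path from $\zeta_{0,p^{-i}}$ to $p^i$ the function $G$ descends with the tiny slope $p^{-i}$ over a length of about $p^i$. Such long and gently sloped wells are what we must exclude for $H$, and this is where the special form of the $H_n$ enters.

\section{Radial limits and the product formula}\label{sec:product}

Fix $i$ and write $s=s_i$. At each place we have polynomials $p_n,q_n$ without common zero, the functions $H_n$, and constants $R\in(0,1)$ and $C$ for which \eqref{eq:local} holds, with $R\le\frac12$ at archimedean places. At a good place, \eqref{eq:goodlocal} says that \eqref{eq:local} holds with $C=e_i$ for every $R<1$. Sections~\ref{sec:product}--\ref{sec:arch} use nothing else about the pair $(f,c)$, except that the $p_n,q_n$ have coefficients in $k$, which is used in Proposition~\ref{prop:product}.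

For $a\in\mathbb{C}_v$ and $\rho>0$ define
\[
B_n(a,\rho)=\begin{cases}\sup_{D(a,\rho)}H_n&\text{for $v$ non-archimedean,}\\[2pt] \text{the mean of $H_n$ over the circle $|s-a|=\rho$}&\text{for $v$ archimedean,}\end{cases}
\]
and $m_n(\rho)=m_{n,v}(\rho)=B_n(0,\rho)$. \emph{Slopes} and \emph{convexity} of these functions always refer to the variable $\log\rho$. For archimedean $v$, $D(a,\rho)$ denotes the open disc, $\omega=\frac1\pi(1+|w|^2)^{-2}\,dx\,dy$ (with $w=x+iy$) is the Fubini--Study probability measure, $\phi_n=[p_n:q_n]$, and $\nu_n=\phi_n^*\omega$.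

\begin{lemma}\label{lem:radial}
The function $B_n(a,\cdot)$ is continuous, nondecreasing and convex, and it tends to $H_n(a)$ as $\rho\to0$. Moreover:
\begin{enumerate}
\item[(a)] If $v$ is non-archimedean, $B_n(a,\cdot)$ is piecewise linear with slopes in $d^{-n}\mathbb{Z}_{\ge0}$, it equals $H_n(a)$ for small $\rho$, and it equals $m_n(\rho)$ for $\rho\ge|a|$.
\item[(b)] If $v$ is archimedean, $H_n$ is smooth and subharmonic, and the slope of $B_n(a,\cdot)$ at $\rho$ is $d^{-n}\nu_n(D(a,\rho))$.
\item[(c)] Let $0<r=|a|\le R$, $L=\log\frac1r$ and $l\ge n$. Then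
\begin{equation}\label{eq:Bcauchy}
|B_l(a,\rho)-B_n(a,\rho)|\le d^{-n}CL
\end{equation}
for $0<\rho\le r$ if $v$ is non-archimedean, and for $\rho+r\le R$ if $v$ is archimedean. At every place,
\begin{equation}\label{eq:mcauchy}
|m_l(\rho)-m_n(\rho)|\le d^{-n}C\log\tfrac1\rho\qquad(0<\rho\le R).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $p_n=\sum\alpha_j(s-a)^j$ and $q_n=\sum\beta_j(s-a)^j$. By \eqref{eq:gauss},
\[
B_n(a,\rho)=d^{-n}\max_j\big(\log\max(|\alpha_j|,|\beta_j|)+j\log\rho\big),
\]
a maximum of finitely many affine functions of $\log\rho$ with slopes $jd^{-n}$. The term $j=0$ is $H_n(a)$, which is finite because $p_n,q_n$ do not both vanish at $a$; it dominates for small $\rho$. For $\rho\ge|a|$ we have $D(a,\rho)=D(0,\rho)$.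

(b) One computes $\Delta\frac12\log(1+|w|^2)=\omega$ on $\mathbb{C}$. Where $q_n\ne0$, we have $d^nH_n=\frac12\log(1+|p_n/q_n|^2)+\log|q_n|$ with $\log|q_n|$ harmonic, and where $p_n\neq 0$ the roles are exchanged, $\omega$ being invariant under $w\mapsto1/w$. So $\Delta(d^nH_n)=\nu_n\ge0$. By Green's formula, $\rho\,\partial_\rho B_n(a,\rho)$ is $\frac1{2\pi}$ times the integral of the normal derivative of $H_n$ over the circle, which is $d^{-n}\nu_n(D(a,\rho))$. This slope is nonnegative and nondecreasing.

(c) Let $v$ be non-archimedean. For $\rho<r$ all $s\in D(a,\rho)$ have $|s|=r$, so $|H_l-H_n|\le d^{-n}CL$ on $D(a,\rho)$ by \eqref{eq:local}, and the suprema differ by at most as much. The case $\rho=r$ follows by continuity. It gives \eqref{eq:mcauchy} for $\rho\in|\mathbb{C}_v^*|$, and then for all $\rho$ by density. Let $v$ be archimedean. The mean of $\log|s|$ over $|s-a|=\rho$ is $\log\max(\rho,|a|)$. Averaging \eqref{eq:local} over this circle, which lies in $\{|s|\le R\}$, gives the bound $d^{-n}C\min(\log\frac1\rho,\log\frac1{|a|})$;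 this is \eqref{eq:Bcauchy}, and \eqref{eq:mcauchy} for $a=0$.
\end{proof}

In case (a) the integer $d^n\cdot(\text{slope})$ is, as in case (b), the mass that the pull-back measure gives to the disc; we shall not need this.

By \eqref{eq:mcauchy}, $m=m_v=\lim_nm_n$ exists on $(0,R]$; it is nondecreasing and convex. The \emph{radial limit} of $H$ at $\tau_i$ is
\[
m(0^+)=\lim_{\rho\to0}m(\rho)\in[-\infty,\infty).
\]
Since $m_n(\rho)\ge H_n(0)$ for all $\rho$, we have $m(0^+)\ge\limsup_nH_n(0)$. At a good place, \eqref{eq:mcauchy} with $n=0$ and $m_0=0$ gives $|m_l(\rho)|\le e_i\log\frac1\rho$ for all $\rho<1$. So $m_l(\rho)\to0$ as $\rho\to1$, and since $m_l$ is nondecreasing,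
\begin{equation}\label{eq:goodneg}
m_l\le0\ \text{ on }(0,1)\ \text{ for all }l,\qquad u_{v,i}:=-m_v(0^+)\ge0\qquad(v\text{ good}).
\end{equation}

\begin{proposition}\label{prop:product}
For every $i$ and every place $v$ the radial limit $m_v(0^+)$ at $\tau_i$ is finite, and $\sum_{v\ \mathrm{good}}N_vu_{v,i}<\infty$.
\end{proposition}

\begin{proof}
\emph{Upper bounds.} Put $C_v'=0$ for good $v$, and $C_v'=\max\big(0,m_{0,v}(R)+C\log\frac1R\big)$ with $R=R_{v,i}$, $C=C_{v,i}$ otherwise. By monotonicity and \eqref{eq:goodneg} or \eqref{eq:mcauchy},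
\[
H_{n,v}(0)\le m_{n,v}(\rho)\le C_v'\qquad(n\ge0,\ 0<\rho\le R_{v,i}),
\]
and $\Sigma:=\sum_vN_vC_v'$ is a finite sum.

\emph{Lower bound.} The vector $(p_n(0),q_n(0))\in k^2$ is nonzero, so $H_{n,v}(0)=0$ for almost all $v$. If $x\ne0$ is one of its coordinates, then $d^nH_{n,v}(0)\ge\log|x|_v$ for all $v$, and the product formula gives $\sum_vN_vH_{n,v}(0)\ge0$.

\emph{Conclusion.} Let $V$ be a finite set of places and $0<\rho\le\min_{v\in V}R_{v,i}$. All the terms below are nonnegative, so
\[
\sum_{v\in V}N_v\big(C_v'-m_{n,v}(\rho)\big)\le\sum_{v\in V}N_v\big(C_v'-H_{n,v}(0)\big)\le\sum_{v\in\mathcal{M}_k}N_v\big(C_v'-H_{n,v}(0)\big)\le\Sigma .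
\]
Let $n\to\infty$ and then $\rho\to0$: we get $\sum_{v\in V}N_v(C_v'-m_v(0^+))\le\Sigma$. For $V=\{v\}$ this gives $m_v(0^+)>-\infty$. For $V$ running through finite sets of good places it gives $\sum_{v\ \mathrm{good}}N_vu_{v,i}\le\Sigma$.
\end{proof}

This is the only step of the proof in which different places interact.

\section{No deep wells: non-archimedean places}\label{sec:nonarch}

Let $v$ be non-archimedean, $0<|a|=r\le R$ and $L=\log\frac1r$. By Lemma~\ref{lem:radial}(a), $H_n(a)\le B_n(a,r)=m_n(r)$, so $H(a)\le m(r)$. The task is to bound the depth $m(r)-H(a)$ of the well at $a$.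

Two facts are available. First, $B_j(a,\cdot)$ is convex and agrees with $m_j$ beyond $r$, so its slopes below $r$ are bounded by chords of $m_j$ above $r$. When $m(0^+)$ is finite, $m$ is almost flat near $0$, and we shall find that these slopes are at most $Nd^{-j}$, with $N$ independent of $a$, as long as $d^j$ is not much larger than $L$. This alone does not bound the depth, because a well with small slope may be very long. Second, a nonzero slope at level $n$ is at least $d^{-n}$. So the well at level $n$ descends at least at rate $d^{-n}$ until it reaches its bottom, whereas the well at level $n+b$ descends at most at rate $Nd^{-n-b}$, which is half as fast if $d^b\ge2N$. The two wells are uniformly close by \eqref{eq:Bcauchy}, and this is possible only if they are shallow. The following lemma isolates the argument, with an error term $c$ that will be needed at archimedean places.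

\begin{lemma}\label{lem:twoslopes}
Let $w,w'$ be real functions on $[0,\infty)$ and let $W,c,\varepsilon\ge0$, $\sigma>0$. Suppose that for all $x\ge0$
\[
w(x)\ge\min(W-c,\sigma x),\qquad w'(x)\le\tfrac12\sigma x,\qquad |w(x)-w'(x)|\le\varepsilon .
\]
Then $W\le2(c+\varepsilon)$.
\end{lemma}

\begin{proof}
At $x=W/\sigma$ we have $w(x)\ge W-c$ and $w'(x)\le W/2$, so $W/2-c\le\varepsilon$.
\end{proof}

\begin{lemma}\label{lem:key}
Let $N\ge1$, $b\ge1$ with $d^b\ge2N$, and $n\ge0$. If the slopes of $B_{n+b}(a,\cdot)$ on $(0,r)$ are at most $Nd^{-n-b}$, then $H(a)\ge m(r)-6Cd^{-n}L$.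
\end{lemma}

\begin{proof}
For $j\in\{n,n+b\}$ and $x\ge0$ put $w_j(x)=B_j(a,r)-B_j(a,re^{-x})$. By Lemma~\ref{lem:radial}(a), $w_j$ is concave, nondecreasing and piecewise linear with slopes in $d^{-j}\mathbb{Z}_{\ge0}$, and $w_j(0)=0$. The maximum of $w_n$ is $W=m_n(r)-H_n(a)$. If $w_n(x)<W$, then $w_n$ is not constant on $[x,\infty)$, so by concavity all its slopes on $[0,x]$ are positive, hence at least $d^{-n}$, and $w_n(x)\ge d^{-n}x$. Thus $w_n(x)\ge\min(W,d^{-n}x)$. By hypothesis $w_{n+b}(x)\le Nd^{-n-b}x\le\frac12d^{-n}x$, and by \eqref{eq:Bcauchy}, used at the radii $r$ and $re^{-x}$, $|w_n-w_{n+b}|\le2Cd^{-n}L$. Lemma~\ref{lem:twoslopes} with $c=0$ gives $W\le4Cd^{-n}L$. By \eqref{eq:local} and \eqref{eq:mcauchy},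
\[
H(a)\ge H_n(a)-Cd^{-n}L=m_n(r)-W-Cd^{-n}L\ge m(r)-6Cd^{-n}L .\qedhere
\]
\end{proof}

The hypothesis of Lemma~\ref{lem:key} wants $n$ small and its conclusion wants $n$ large. In both applications the level is chosen so that $d^n$ is comparable to $L/\eta$, where $\eta$ bounds the variation of $m$.

\begin{proposition}\label{prop:contna}
Let $v$ be non-archimedean. If $m(0^+)>-\infty$, then $H(a)\to m(0^+)$ as $a\to0$ in $\mathbb{C}_v^*$.
\end{proposition}

\begin{proof}
Put $N=2+4C$ and fix $b\ge1$ with $d^b\ge2N$. Let $\eta>0$, and choose $r_1\le R$ with $m(r_1)-m(0^+)\le\eta$. Let $r=|a|\le r_1^2$, so that $\log(r_1/r)\ge L/2$. Since $B_j(a,\cdot)$ is convex and equals $m_j$ on $[r,r_1]$, its slopes on $(0,r)$ are at most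
\[
\frac{m_j(r_1)-m_j(r)}{\log(r_1/r)}\le\frac{m(r_1)-m(r)+2d^{-j}CL}{L/2}\le d^{-j}\Big(\frac{2d^j\eta}L+4C\Big),
\]
by \eqref{eq:mcauchy} and $m(r)\ge m(0^+)$. Take $r$ so small that $L\ge d^b\eta$, and let $n\ge0$ be the integer with $d^{n+b}\eta\le L<d^{n+b+1}\eta$. For $j=n+b$ the slopes are at most $Nd^{-j}$, and $d^{-n}L<d^{b+1}\eta$. Lemma~\ref{lem:key} gives
\[
m(0^+)-6Cd^{b+1}\eta\le H(a)\le m(r)\le m(0^+)+\eta .
\]
As $b$ depends only on $C$ and $d$, and $\eta$ is arbitrary, the proposition follows.
\end{proof}

At a good place we know more: $m$ takes values in $[-u,0]$ on the whole interval $(0,1)$. So $\eta=u$ and $r_1\to1$ are admissible, and the estimate becomes uniform on the disc.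

\begin{proposition}\label{prop:uniform}
Let $v$ be non-archimedean, and suppose that $H_0=0$ and that \eqref{eq:local} holds with $C=e$ for all $0<|s|<1$. Let $u=-m(0^+)$ be finite, let $b\ge1$ be minimal with $d^b\ge2(e+1)$, and put $C_1=1+6e\,d^{b+1}$. Then $-C_1u\le H(a)\le0$ for all $a\in\mathbb{C}_v$ with $0<|a|<1$.
\end{proposition}

\begin{proof}
The argument for \eqref{eq:goodneg} gives $m_j\le0$ and $u\ge0$, so $H(a)\le m(r)\le0$. For $r<\rho'<1$, convexity bounds the slopes of $B_j(a,\cdot)$ on $(0,r)$ by $(m_j(\rho')-m_j(r))/\log(\rho'/r)\le-m_j(r)/\log(\rho'/r)$. Let $\rho'\to1$ and use $-m_j(r)\le-m(r)+d^{-j}eL\le u+d^{-j}eL$: the slopes are at most $d^{-j}(d^ju/L+e)$. Put $N=e+1$. There are three cases.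

If $u=0$, the slopes are at most $ed^{-j}$ for all $j$. Lemma~\ref{lem:key} applies for every $n$, and $n\to\infty$ gives $H(a)\ge m(r)\ge m(0^+)=0$.

If $L<d^bu$, then \eqref{eq:local} with $n=0$ gives $|H(a)|\le eL\le ed^bu\le C_1u$.

If $L\ge d^bu>0$, let $n\ge0$ satisfy $d^{n+b}u\le L<d^{n+b+1}u$. The slopes at level $n+b$ are at most $Nd^{-n-b}$, and Lemma~\ref{lem:key} gives $H(a)\ge m(r)-6ed^{-n}L\ge-u-6ed^{b+1}u$.
\end{proof}

\section{No deep wells: archimedean places}\label{sec:arch}

At an archimedean place the slope $d^{-n}\nu_n(D(a,\rho))$ is not a multiple of $d^{-n}$; for $\phi(s)=\varepsilon s$ the mass $\phi^*\omega(D(0,\rho))=\varepsilon^2\rho^2/(1+\varepsilon^2\rho^2)$ takes all values in $(0,1)$. What remains true is that once the mass in a disc is below $\frac12$, it decays so fast on smaller discs that the rest of the descent is bounded by a universal constant.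

Recall that the spherical derivative of a holomorphic map $\phi$ to $\mathbb{P}^1(\mathbb{C})$ is $\phi^\#=|\phi'|/(1+|\phi|^2)$, so that $\phi^*\omega=\frac1\pi(\phi^\#)^2\,dx\,dy$. By Montel's theorem, the family of all holomorphic maps from the unit disc to $\mathbb{C}\setminus\{0,1\}$ is normal; by Marty's theorem, the spherical derivatives of the members of a normal family are uniformly bounded on compact subsets.

\begin{lemma}\label{lem:quant}
There is a universal constant $C_0$ with the following property. If $\phi:D(a,\rho)\to\mathbb{P}^1(\mathbb{C})$ is holomorphic on an open disc and $\nu=\phi^*\omega$ has total mass less than $\frac12$, then $\int_0^\rho\nu(D(a,y))\,\frac{dy}y\le C_0$.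
\end{lemma}

\begin{proof}
The statement is invariant under affine changes of the variable, so let $a=0$, $\rho=1$, $D=D(0,1)$. We may assume that $\phi$ is not constant. By the change of variables formula, $\omega(\phi(D))\le\int\#\phi^{-1}(w)\,d\omega(w)=\nu(D)<\frac12$, so the set of values omitted by $\phi$ has measure greater than $\frac12$.

Use the chordal distance $|w-w'|/\sqrt{(1+|w|^2)(1+|w'|^2)}$, for which the sphere has diameter $1$. The ball of radius $\delta$ about $0$ is the disc $|w|^2/(1+|w|^2)<\delta^2$, of $\omega$-measure $\delta^2$, and rotations of the sphere preserve the distance and $\omega$. So every ball of radius $\frac12$ has measure $\frac14$, and two such balls cannot cover the omitted values. Choosing successively an omitted value outside the balls about the previous ones, we find omitted values $w_1,w_2,w_3$ at mutual distances at least $\frac12$.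

The set of such triples is compact, and the M\"obius map $g$ that sends $(w_1,w_2,w_3)$ to $(0,1,\infty)$ depends continuously on the triple. So $g$ stays in a fixed compact subset of $PGL_2(\mathbb{C})$. If $g$ is represented by a matrix of determinant $1$, the factor by which $g^{-1}$ stretches the spherical metric at $w$ is $|(w,1)|^2/|g^{-1}(w,1)|^2$ in Euclidean norms, which is at most the square of the operator norm of $g$; it is therefore bounded by a universal constant. The map $g\circ\phi$ takes values in $\mathbb{C}\setminus\{0,1\}$, so $(g\circ\phi)^\#$ is bounded on $|s|\le\frac12$ by a universal constant, and then so is the spherical derivative of $\phi=g^{-1}\circ(g\circ\phi)$. Thus $\nu(D(0,y))\le C'y^2$ for $y\le\frac12$ with $C'$ universal, and $\nu(D(0,y))\le\frac12$ for $y\le1$. The integral is at most $C'/8+\frac12\log2$.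
\end{proof}

There is a second difference. At a non-archimedean place the discs $D(a,|a|)$ and $D(0,|a|)$ coincide, so the well at $a$ starts from the value $m_n(|a|)$. Over $\mathbb{C}$ we start it at the radius $\sqrt{|a|}$, which is much larger than $|a|$, so that the circles about $a$ and about $0$ are almost concentric, and we compare the means by Harnack's inequality: a nonnegative harmonic function $U$ on $D(a,\rho)$ satisfies $U(a)\le\frac{\rho+\delta}{\rho-\delta}U(a')$ for $|a'-a|=\delta<\rho$.

\begin{proposition}\label{prop:contarch}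
Let $v$ be archimedean. If $m(0^+)>-\infty$, then $H(a)\to m(0^+)$ as $a\to0$.
\end{proposition}

\begin{proof}
By \eqref{eq:local}, $H_n\le\max_{|s|=R}H_0+C\log\frac1R=:K$ on $|s|=R$, so $H_n\le K$ on $|s|\le R$ for all $n$ by the maximum principle.

\emph{Upper bound.} Let $r_1\le R$. On $|s|<r_1$ the subharmonic function $H_n$ is at most the Poisson integral of its values on $|s|=r_1$. These values converge uniformly to those of $H$, so $H(a)$ is at most the Poisson integral of $H|_{|s|=r_1}$ at $a$, for $0<|a|<r_1$. As $a\to0$ this integral tends to the mean $m(r_1)$. Letting $r_1\to0$ gives $\limsup_{a\to0}H(a)\le m(0^+)$.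

\emph{Masses.} Put $N=4+4C$ and fix $b\ge1$ with $d^b\ge4N$. Let $\eta>0$ and choose $r_1\le R$ with $m(r_1)-m(0^+)\le\eta$. Let $r=|a|>0$ and $L=\log\frac1r$, with $r$ so small that
\[
L\ge1,\qquad r\le\tfrac1{16},\qquad \sqrt r+r\le R,\qquad L\ge4\log(2/r_1),\qquad L\ge d^b\eta .
\]
The fourth condition gives $\log\frac{r_1}{2\sqrt r}=\frac L2-\log\frac2{r_1}\ge\frac L4$ and $\log\frac1{r_1}\le\frac L2$; also $\log\frac1{2\sqrt r}\le\frac L2$. Since $D(a,\sqrt r)\subset D(0,2\sqrt r)$, Lemma~\ref{lem:radial}(b), the convexity of $m_j$ and \eqref{eq:mcauchy} give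
\[
\nu_j(D(a,\sqrt r))\le d^j\,\frac{m_j(r_1)-m_j(2\sqrt r)}{\log(r_1/2\sqrt r)}\le\frac{4d^j}L\big(\eta+d^{-j}CL\big)=\frac{4d^j\eta}L+4C .
\]
Let $n\ge0$ satisfy $d^{n+b}\eta\le L<d^{n+b+1}\eta$. Then $\nu_{n+b}(D(a,\sqrt r))\le N$ and $d^{-n}\le d^{-n}L<d^{b+1}\eta$.

\emph{Depth of the well.} For $j\in\{n,n+b\}$ and $x\ge0$ put $w_j(x)=B_j(a,\sqrt r)-B_j(a,\sqrt re^{-x})$. Then $w_j(0)=0$ and $w_j'(x)=d^{-j}\nu_j(D(a,\sqrt re^{-x}))$ is nonincreasing. Let $W=\sup w_n=B_n(a,\sqrt r)-H_n(a)$. Fix $x\ge0$. If $\nu_n(D(a,\sqrt re^{-x}))\ge\frac12$, then the derivative of $w_n$ is at least $\frac12d^{-n}$ on $[0,x]$ and $w_n(x)\ge\frac12d^{-n}x$. Otherwise Lemma~\ref{lem:quant} gives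
\[
W-w_n(x)=d^{-n}\int_0^{\sqrt re^{-x}}\nu_n(D(a,y))\,\frac{dy}y\le C_0d^{-n}.
\]
So $w_n(x)\ge\min(W-C_0d^{-n},\sigma x)$ with $\sigma=\frac12d^{-n}$. Also $w_{n+b}(x)\le Nd^{-n-b}x\le\frac12\sigma x$, and $|w_n-w_{n+b}|\le2Cd^{-n}L$ by \eqref{eq:Bcauchy}. Lemma~\ref{lem:twoslopes} gives $W\le2C_0d^{-n}+4Cd^{-n}L$. Let $B(a,\sqrt r)=\lim_lB_l(a,\sqrt r)$, which exists by \eqref{eq:Bcauchy}. Then
\begin{align*}
H(a)&\ge H_n(a)-Cd^{-n}L=B_n(a,\sqrt r)-W-Cd^{-n}L\\
&\ge B(a,\sqrt r)-W-2Cd^{-n}L\ge B(a,\sqrt r)-(2C_0+6C)d^{b+1}\eta .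
\end{align*}

\emph{Height of the rim.} Let $h_l$ be the harmonic function on $D(a,\sqrt r)$ with boundary values $H_l$. Then $H_l\le h_l\le K$ and $h_l(a)=B_l(a,\sqrt r)$. Since $r\le\frac14\sqrt r$, the closed disc of radius $\frac12\sqrt r$ about $0$ lies in $D(a,\sqrt r)$, and averaging $H_l\le h_l$ over its boundary gives $m_l(\frac12\sqrt r)\le h_l(0)$. Harnack's inequality for $K-h_l$, with $\delta/\rho=r/\sqrt r=\sqrt r$, gives
\[
K-B_l(a,\sqrt r)\le\frac{1+\sqrt r}{1-\sqrt r}\big(K-h_l(0)\big)\le\frac{1+\sqrt r}{1-\sqrt r}\big(K-m_l(\tfrac12\sqrt r)\big).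
\]
Let $l\to\infty$ and use $m(\frac12\sqrt r)\ge m(0^+)$. We obtain $B(a,\sqrt r)\ge K-\frac{1+\sqrt r}{1-\sqrt r}(K-m(0^+))$, and the right side tends to $m(0^+)$ as $r\to0$ because $m(0^+)$ is finite.

Therefore $\liminf_{a\to0}H(a)\ge m(0^+)-(2C_0+6C)d^{b+1}\eta$ for every $\eta>0$, with $b$ independent of $\eta$.
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

By Lemma~\ref{lem:extension} we may assume that $S\subset\mathbb{P}^1(k)$, as in Section~\ref{sec:lifts}. Write $m_{v,i}$ for the function $m_v$ at $\tau_i$.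

\subsection*{Continuity}
Let $v$ be any place and $\tau_i\in S$. By Proposition~\ref{prop:product}, $m_{v,i}(0^+)$ is finite, so by Proposition~\ref{prop:contna} or~\ref{prop:contarch}, $H=\Phi_v+\hat h\kappa_i$ tends to $m_{v,i}(0^+)$ along type I points $s_i\to0$. For non-archimedean $v$ the same holds along all points of the Berkovich line: if $|H-m_{v,i}(0^+)|\le\varepsilon$ at the type I points of the open set $\{0<|s_i|<\rho\}$, then it holds on this set by (B1), and these sets are a base of punctured neighborhoods of $\tau_i$ by (B2). As $\kappa_i$ is continuous at $\tau_i$, the function $\Phi_v$ extends continuously to $\mathbb{P}^{1,an}_v$, with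
\begin{equation}\label{eq:valueattau}
\Phi_v(\tau_i)=m_{v,i}(0^+)-\hat h\kappa_i(\tau_i).
\end{equation}

\subsection*{The Laplacian}
Here, and only here, we use $\hat h>0$. For $n$ large let $\mu_n=D_n^{-1}r_n^*\lambda_v$ and $\psi_n=(d^n/D_n)\Phi_n$, and put $\psi=\Phi_v/\hat h$. Lemma~\ref{lem:pullback} gives $\Delta\psi_n=\mu_n-\lambda_v$, and $\mu_n\to\mu_{f,c,v}$ weakly. Off $S$,
\[
|\psi_n-\psi|\le\frac{d^n}{D_n}\,d^{-n}E_v+\Big|\frac{d^n}{D_n}-\frac1{\hat h}\Big|\sup|\Phi_v| ,
\]
with $d^n/D_n\to1/\hat h$. So $\psi_n\to\psi$ pointwise off $S$, in particular on $\mathbb{H}$ when $v$ is non-archimedean. When $v$ is archimedean, $E_v$ has only logarithmic poles and is integrable, so $\psi_n\to\psi$ in $L^1$. Lemma~\ref{lem:limit} gives $\Delta\psi=\mu_{f,c,v}-\lambda_v$. Hence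
\[
g_v=\log^+|t|_v+\Phi_v/\hat h
\]
satisfies $\Delta g_v=\mu_{f,c,v}-\delta_\infty$, and $g_v-\log^+|t|_v=\Phi_v/\hat h$ is continuous on $\mathbb{P}^{1,an}_v$. So $g_v$ is a continuous potential of $\mu_{f,c,v}$.

\subsection*{Summability}
Let $e=\max_ie_i$ ($e=0$ if $S$ is empty) and let $C_1$ be the constant of Proposition~\ref{prop:uniform}; it depends only on $d$ and $e$. Let $v$ be good. By Lemma~\ref{lem:good}, $\Phi_v=0$ outside the discs $\{|s_i|<1\}$, and on the $i$-th disc $\Phi_v=H$ satisfies the hypotheses of Proposition~\ref{prop:uniform} with $u=u_{v,i}$. So $|\Phi_v|\le C_1u_{v,i}$ at the type I points with $0<|s_i|<1$, and on the whole disc by (B1). With the convention that an empty maximum is $0$,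
\begin{equation}\label{eq:supgood}
\sup|\Phi_v|\le C_1\max_iu_{v,i}\qquad(v\text{ good}).
\end{equation}
Therefore
\[
\sum_vN_v\sup\big|g_v-\log^+|t|_v\big|\le\frac1{\hat h}\Big(\sum_{v\ \mathrm{not\ good}}N_v\sup|\Phi_v|+C_1\sum_i\sum_{v\ \mathrm{good}}N_vu_{v,i}\Big).
\]
The first sum has finitely many terms, each finite because $\Phi_v$ is continuous on a compact space. The second is finite by Proposition~\ref{prop:product}. This proves Theorem~\ref{thm:main}.

\section{Good places and a criterion for adelic pairs}\label{sec:refined}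

\begin{theorem}\label{thm:refined}
Enlarge $k$ so that $S\subset\mathbb{P}^1(k)$ and keep the notation above: $e=\max_ie_i$ ($e=0$ if $S=\emptyset$; empty maxima are $0$), $g_v=\log^+|t|_v+\Phi_v/\hat h$, and $C_1=1+6e\,d^{b+1}$ with $b\ge1$ minimal such that $d^b\ge2(e+1)$.
\begin{enumerate}
\item[(a)] For good $v$ one has $u_{v,i}=-\Phi_v(\tau_i)\ge0$ and
\[
\max_iu_{v,i}\ \le\ \hat h\cdot\sup\big|g_v-\log^+|t|_v\big|\ \le\ C_1\max_iu_{v,i},\qquad C_1\le1+12d^2e(e+1).
\]
\item[(b)] For good $v$, $\mu_{f,c,v}=\lambda_v$ if and only if $\Phi_v(\tau_i)=0$ for all $i$.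
\item[(c)] The pair $(f,c)$ is adelic if and only if $\Phi_v(\tau_i)=0$ for all $i$ and all but finitely many $v$.
\item[(d)] For every $i$, $\sum_vN_v|\Phi_v(\tau_i)|<\infty$.
\end{enumerate}
\end{theorem}

\begin{proof}
(a) For good $v$ we have $\kappa_i(\tau_i)=0$ by Lemma~\ref{lem:good}, so \eqref{eq:valueattau} and \eqref{eq:goodneg} give $\Phi_v(\tau_i)=-u_{v,i}\le0$. Since $\hat h\,|g_v-\log^+|t|_v|=|\Phi_v|$, this is the left inequality, and \eqref{eq:supgood} is the right one. By minimality, either $b=1$ or $d^{b-1}<2(e+1)$; in both cases $d^{b+1}\le2d^2(e+1)$, which gives the bound for $C_1$.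

(b) By the uniqueness of continuous potentials up to constants, $\mu_{f,c,v}=\lambda_v$ if and only if $\Phi_v$ is constant. The rows of $\gamma_i\in GL_2(\mathcal{O}_v)$ have norm $1$, so by \eqref{eq:gauss} both $\ell_i(t,1)$ and $\ell_i'(t,1)$ have absolute value $1$ at the Gauss point $\zeta$. Thus $|s_i|=1$ at $\zeta$ for all $i$, and $\Phi_v(\zeta)=0$ by Lemma~\ref{lem:good}. So $\Phi_v$ is constant if and only if $\Phi_v=0$, and by (a) this holds if and only if all $u_{v,i}$ vanish.

(c) All measures $\mu_{f,c,v}$ have continuous potentials by Theorem~\ref{thm:main}, and almost all places are good, so (c) follows from (b). By Lemma~\ref{lem:extension}, enlarging $k$ does not affect whether the pair is adelic.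

(d) The good places contribute $\sum N_vu_{v,i}<\infty$ by (a) and Proposition~\ref{prop:product}, and the finitely many others contribute finite terms.
\end{proof}

\begin{example}\label{ex:final}
Return to $(g_1,1)$ over $\mathbb{Q}$, where $\kappa(\infty)=0$ at every place. By Section~\ref{sec:proof}, $\Phi_v(\infty)=m_v(0^+)=\lim_{s\to0}H(s)$. This number is at least $\lim_nH_{n,v}(0)=\Lambda_v$ and at most $\Lambda_v$ by \eqref{eq:exupper}. Hence $\Phi_v(\infty)=\sum_{j\ge1}2^{-j-1}\log|j|_v$ for all $v$. It is negative at every prime, so $\mu_{f,c,p}\ne\lambda_p$ for every $p$ by Theorem~\ref{thm:refined}(b), in agreement with the first known result quoted in the introduction.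
\end{example}

\begin{remark}\label{rem:height}
The height $h_\mu$ of the introduction, for $\mu=\mu_{f,c}$ and the potentials $g_v$ above, has a dynamical meaning. Let $t\in k\setminus S$ and $T=(t,1)$. Then $f_t$ has degree $d$ because $\mathcal{R}(T)\ne0$, and \eqref{eq:recursion} shows that $(P_n,Q_n)(T)\in k^2$ represents $f_t^n(c(t))$. Hence $\sum_vN_v\Phi_{n,v}(t)=d^{-n}h(f_t^n(c(t)))-d^{-n}D_nh(t)$, where $h$ is the Weil height on $\mathbb{P}^1(k)$. Each $s_i(t)$ is a nonzero element of $k$ or $\infty$, so $|s_i(t)|_v\ge1$ for all $i$ and almost all $v$, and Lemma~\ref{lem:good} gives $\Phi_{n,v}(t)=\Phi_v(t)=0$ outside a finite set of places independent of $n$. Letting $n\to\infty$,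
\[
\hat h\cdot h_\mu(t)=\hat h\cdot h(t)+\sum_vN_v\Phi_v(t)=\lim_{n\to\infty}d^{-n}h\big(f_t^n(c(t))\big).
\]
So $h_\mu(t)$ is the canonical height of $c(t)$ for the specialized map $f_t$, divided by $\hat h$, and the sum in \eqref{eq:qa} bounds its distance to $h(t)$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{QA}
\emph{Quasi-adelic measures and equidistribution on $\mathbb{P}^1$},
\texttt{http://core-varnish-new.\allowbreak prod.aop.\allowbreak cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak F4FCEBA6D5CF368DDACDEEDFE3B21612/\allowbreak S0143385722000499a.pdf/\allowbreak quasi-adelic-\allowbreak measures-\allowbreak and-\allowbreak equidistribution-\allowbreak on-\allowbreak dollarmathbb-\allowbreak p1dollar.pdf}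

\end{thebibliography}
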